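\title{Maximally nonassociative quasigroups of all large orders}

\begin{abstract}
A quasigroup of order $n$ has at least $n$ associative triples. We show that
this bound is attained for every sufficiently large $n$, and that the extremal
quasigroup can be chosen to contain any prescribed extremal quasigroup as a
subquasigroup. Large prime orders are reached by piecewise linear operations on
$\mathbb{F}_p$ and Weil's bound. The remaining orders are reached by adjoining
new points to a direct product of two such quasigroups, and by the prime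
number theorem in arithmetic progressions.
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{quasigroup} is a set $Q$ with a binary operation such that, for all
$a,b\in Q$, each of the equations $ax=b$ and $ya=b$ has a unique solution. For
finite $Q$ this says that every row and every column of the multiplication
table is a permutation of $Q$. A triple $(x,y,z)\in Q^3$ is \emph{associative}
if $(xy)z=x(yz)$. We write $\mathbf{a}(Q)$ for the number of associative
triples of a finite quasigroup $Q$, and
\[
\mathbf{a}(n)=\min\{\mathbf{a}(Q): Q \text{ a quasigroup of order } n\}.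
\]
In a group all $n^3$ triples are associative; the number $\mathbf{a}(n)$
measures how far from a group a quasigroup of order $n$ can be.

Associativity cannot be avoided altogether. For $y\in Q$ let $e,e'$ be the
solutions of $ey=y$ and $ye'=y$. Then $(ey)e'=y=e(ye')$, so every $y$ is the
middle entry of an associative triple, and $\mathbf{a}(n)\ge n$. It is far
from clear that this bound should be attained. If $(xy)z$ and $x(yz)$ behaved
like independent random elements, about $n^2$ of the $n^3$ triples would be
associative, so a quasigroup with $\mathbf{a}(Q)=n$ has to avoid some $n^2$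
coincidences. The bound is not always attained: it is known that
$\mathbf{a}(8)=16$. But it is also known that $\mathbf{a}(9)=9$. A triple in a
direct product $Q\times R$ is associative exactly when both of its
projections are, so $\mathbf{a}(Q\times R)=\mathbf{a}(Q)\,\mathbf{a}(R)$, and
hence $\mathbf{a}(9^k)=9^k$ for all $k\ge1$. This suggests the question, posed
in \cite{thesis}, whether $\mathbf{a}(n)=n$ for all sufficiently large $n$. The
answer is yes.

\begin{theorem}\label{thm:main}
There is $n_0$ such that $\mathbf{a}(n)=n$ for all $n\ge n_0$.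
\end{theorem}

Since $\mathbf{a}(8)=16$, the restriction to large $n$ cannot be dropped. The
first step is to describe the extremal quasigroups. Call a finite quasigroup
$Q$ \emph{maximally nonassociative} if its associative triples are exactly the
triples $(x,x,x)$, $x\in Q$. An element $x$ is \emph{idempotent} if $xx=x$, and
$Q$ is idempotent if all its elements are.

\begin{theorem}\label{thm:lower}
If $Q$ is a quasigroup of order $n$ with $i(Q)$ idempotent elements, then
$\mathbf{a}(Q)\ge 2n-i(Q)\ge n$. Moreover, $\mathbf{a}(Q)=n$ if and only if $Q$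
is maximally nonassociative.
\end{theorem}

By Theorem~\ref{thm:lower}, Theorem~\ref{thm:main} is the case $|I|=1$ of the
following statement, which is the one we prove.

\begin{theorem}\label{thm:embed}
For each maximally nonassociative quasigroup $I$ and every sufficiently large
$n$ there is a maximally nonassociative quasigroup of order $n$ that contains a
subquasigroup isomorphic to $I$.
\end{theorem}

The construction has three parts. In Section~\ref{sec:primes} we treat large
prime orders $p$, using operations on $\mathbb{F}_p$ with so many automorphisms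
that only a bounded number of coincidences has to be excluded. Direct products
then give all orders without small prime factors, but no even order. An
additive construction is therefore needed, and Section~\ref{sec:extension}
supplies it: from a maximally nonassociative quasigroup of order $s$ we build
one of order $\ell q+s$, for primes $\ell,q$ in suitable residue classes and
any $s\le (q-1)/(6\ell)$. In Section~\ref{sec:all} this step is iterated to
pass from one residue class of orders to all of them.

\section{The lower bound}\label{sec:lower}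

The triples $(e,y,e')$ of the introduction give only the bound $n$. To see the
idempotents we enlarge this set to three families of triples, each associative
because two of the multiplications act trivially, and count their union.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Put $l_x=|\{z: xz=z\}|$ and $r_x=|\{y: yx=y\}|$. For each $z$ there is exactly
one $x$ with $xz=z$, so $\sum_x l_x=n$, and in the same way $\sum_x r_x=n$.
Consider the sets of triples $(x,y,z)$
\[
\begin{array}{ll}
L: & xy=y \ \text{ and }\ x(yz)=yz,\\
R: & yz=y \ \text{ and }\ (xy)z=xy,\\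
T: & xy=x \ \text{ and }\ yz=z.
\end{array}
\]
All these triples are associative: both $(xy)z$ and $x(yz)$ equal $yz$ on $L$,
$xy$ on $R$, and $xz$ on $T$. A triple of $L$ is given by $x$ and two elements
$y$ and $w=yz$ fixed by left multiplication by $x$, so $|L|=\sum_x l_x^2$. In
the same way $|R|=\sum_z r_z^2$, and $|T|=\sum_y r_yl_y$.

A triple lies in $L\cap R$ if and only if $xy=y=yz$, since these two equations
imply the other two; these are the triples $(e,y,e')$, and $|L\cap R|=n$. On
$T\cap L$ we have $x=xy=y$, so $T\cap L$ consists of the triples $(y,y,z)$ with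
$yy=y$ and $yz=z$, and $|T\cap L|=\sum_{yy=y}l_y$. On $T\cap R$ we have
$y=yz=z$, so $T\cap R$ consists of the triples $(x,y,y)$ with $yy=y$ and $xy=x$,
and $|T\cap R|=\sum_{yy=y}r_y$. Finally $L\cap R\cap T$ consists of the triples
$(y,y,y)$ with $yy=y$. By inclusion and exclusion,
\[
\mathbf{a}(Q)\ \ge\ |L\cup R\cup T|
=\sum_{x}\bigl(l_x^2+r_x^2+l_xr_x-1\bigr)-\sum_{xx=x}\bigl(l_x+r_x-1\bigr).
\]
Write $\lambda_x=l_x-1$ and $\rho_x=r_x-1$. Then
$l_x^2+r_x^2+l_xr_x-1=2+\lambda_x^2+\rho_x^2+\lambda_x\rho_x+3(\lambda_x+\rho_x)$,
and $\sum_x(\lambda_x+\rho_x)=0$. Hence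
\[
\mathbf{a}(Q)\ \ge\ \sum_{xx\ne x}\bigl(2+\lambda_x^2+\rho_x^2+\lambda_x\rho_x\bigr)
+\sum_{xx=x}\bigl(1+(\lambda_x^2-\lambda_x)+(\rho_x^2-\rho_x)+\lambda_x\rho_x\bigr).
\]
Each term of the first sum is at least $2$, because the form
$\lambda^2+\rho^2+\lambda\rho$ is positive definite. For idempotent $x$ the
integers $\lambda_x,\rho_x$ are nonnegative, so each term of the second sum is
at least $1$. Thus $\mathbf{a}(Q)\ge 2(n-i(Q))+i(Q)=2n-i(Q)\ge n$.

If $\mathbf{a}(Q)=n$, then $i(Q)=n$; the $n$ triples $(x,x,x)$ are then
associative, and there is no room for others. The converse holds by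
definition.
\end{proof}

The proof shows that $Q$ is maximally nonassociative if and only if it is
idempotent and has no associative triple other than the triples $(x,x,x)$. We
use this form from now on, together with the following consequence of the
description of associative triples in a product: if $Q$ and $R$ are maximally
nonassociative, then so is $Q\times R$, and it contains the copy
$Q\times\{r\}$ of $Q$ for each $r\in R$, because $rr=r$.

\begin{example}\label{ex:small}
In an idempotent quasigroup, $xy\notin\{x,y\}$ for $x\ne y$. So there is none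
of order $2$, and $\mathbf{a}(2)>2$. There is exactly one of order $3$, namely
$x*y=-x-y$ on $\mathbb{F}_3$. Here $(x*y)*z=x+y-z$ and $x*(y*z)=-x+y+z$, so all
triples with $x=z$ are associative, and $\mathbf{a}(3)>3$.
\end{example}

\section{Prime orders}\label{sec:primes}

\subsection{Quadratic quasigroups}

Let $p$ be an odd prime and $f\colon\mathbb{F}_p\to\mathbb{F}_p$ a map with
$f(0)=0$ such that $f$ and $f-\mathrm{id}$ are bijections. Then
\[
x*y=x+f(y-x)=y+(f-\mathrm{id})(y-x)
\]
is an idempotent quasigroup: the first expression is bijective in $y$, the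
second in $x$. Write a triple as $(x,\,x+u,\,x+u+t)$. The two products are
$x+f(u)+f(u+t-f(u))$ and $x+f(u+f(t))$, so the triple is associative if and
only if
\begin{equation}\label{eq:assoc}
f(u+f(t))=f(u)+f(u+t-f(u)).
\end{equation}
If $u=0$, this gives $f(f(t))=f(t)$, so $f(t)=t$ and $t=0$. If $t=0$, it gives
$f(u-f(u))=0$, so $f(u)=u$ and $u=0$. Hence the quasigroup is maximally
nonassociative if and only if \eqref{eq:assoc} has no solution with
$u,t\ne0$.

A linear map $f(t)=ct$, $c\ne0,1$, does not work: \eqref{eq:assoc} becomes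
$c(1-c)(u+t)=0$, and all $p^2$ triples with $x=z$ are associative, as in
Example~\ref{ex:small}. The next simplest choice uses two slopes. Let $\chi$ be
the quadratic character of $\mathbb{F}_p$: $\chi(0)=0$, and $\chi(t)=1$ or
$-1$ according as $t\ne0$ is a square or not. It is multiplicative. Let
$a,b\in\mathbb{F}_p$ satisfy $\chi(a)=\chi(b)\ne0$ and
$\chi(1-a)=\chi(1-b)\ne0$, and put
\[
f(t)=c(t)\,t,\qquad
c(t)=\begin{cases} b & \text{if } \chi(t)=-1,\\ a & \text{otherwise.}\end{cases}
\]
Multiplication by $a$ maps the nonzero squares onto $\{\chi=\chi(a)\}$, and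
multiplication by $b$ maps the nonsquares onto $\{\chi=-\chi(b)\}$, so $f$ is
a bijection. The map $f-\mathrm{id}$ has the same form with slopes $a-1,b-1$,
so it is a bijection too. The resulting quasigroup is denoted $Q_{a,b}(p)$.

The map $f$ keeps half of the homogeneity of a linear map:
\begin{equation}\label{eq:homog}
f(\tau t)=\tau f(t)\qquad\text{whenever }\chi(\tau)=1.
\end{equation}
So if $(u,t)$ solves \eqref{eq:assoc}, then so does $(\tau u,\tau t)$, and we
may take $u=1$ or $u$ a fixed nonsquare. Only about $2p$ equations remain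
instead of $p^3$. If each held with probability $1/p$, the expected number of
coincidences would be bounded, and one could hope to avoid all of them.

\begin{example}\label{ex:13}
Let $p=13$, $a=9$, $b=-1$. The nonzero squares are $1,3,4,9,10,12$; so $a,b$
are squares, while $1-a=5$ and $1-b=2$ are not. For $u=1$ we have $f(u)=9$ and
$u+t-f(u)=t+5$; for the nonsquare $u=2$ we have $f(u)=11$ and $u+t-f(u)=t+4$.
The two sides of \eqref{eq:assoc} are read off from the row of values of $f$:
\[
\begin{array}{c|ccccccccccccc}
t&0&1&2&3&4&5&6&7&8&9&10&11&12\\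
f(t)&0&9&11&1&10&8&7&6&5&3&12&2&4\\ \hline
f(1+f(t))&9&12&4&11&2&3&5&6&7&10&0&1&8\\
9+f(t+5)&4&3&2&1&12&8&11&0&9&5&7&10&6\\ \hline
f(2+f(t))&11&2&0&1&4&12&3&5&6&8&9&10&7\\
11+f(t+4)&8&6&5&4&3&1&10&0&2&11&7&9&12
\end{array}
\]
The two sides differ in every column, so $Q_{9,-1}(13)$ is maximally
nonassociative and $\mathbf{a}(13)=13$.
\end{example}

\subsection{A criterion}

For general $p$ the count can be made exact. Equation \eqref{eq:assoc} applies
$f$ to four arguments; once the four slopes are fixed it is linear in $(u,t)$
and determines the ratio of $u$ and $t$. Each of the sixteen patterns of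
slopes is then excluded as soon as the value of $\chi$ at a suitable polynomial
in $a,b$ is inconsistent with the pattern.

\begin{lemma}\label{lem:criterion}
Put $P=b(1-a)-a^2(1-b)$ and $P'=a(1-b)-b^2(1-a)$. The quasigroup $Q_{a,b}(p)$
is maximally nonassociative if the following hold:
\begin{enumerate}
\item[(C1)] $\chi(a)=\chi(b)=1$ and $\chi(1-a)=\chi(1-b)=-1$;
\item[(C2)] $\chi(a^2-2a+b)=\chi(b^2-2b+a)=\chi(b-a^2)=1$ and
$\chi(1-2b+ab)=-1$;
\item[(C3)] if $\chi(-1)=1$, then $\chi(P)=\chi(P')=-1$; if $\chi(-1)=-1$, then
$\chi(b-a-ab)=\chi(a-b-ab)=1$.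
\end{enumerate}
\end{lemma}

\begin{proof}
We have $a\ne b$, since otherwise $1-2b+ab=(1-a)^2$ would be a square. Hence
\begin{equation}\label{eq:rules}
\chi(z)=\chi(z')\Rightarrow c(z)=c(z'),\qquad
\chi(z)=-\chi(z')\ne0\Rightarrow c(z)\ne c(z').
\end{equation}
Suppose that $u,t\ne0$ satisfy \eqref{eq:assoc}. Put $c_1=c(u)$, $c_2=c(t)$,
$w=u+c_2t$, $v=(1-c_1)u+t$, $c_3=c(w)$, $c_4=c(v)$. By (C1), $\chi(c_i)=1$ and
$\chi(1-c_i)=-1$ for all $i$. Equation \eqref{eq:assoc} reads
$c_3w=c_1u+c_4v$, that is,
\begin{equation}\label{eq:linear}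
\bigl(c_3-c_1-c_4(1-c_1)\bigr)\,u=(c_4-c_2c_3)\,t.
\end{equation}
We denote patterns by words $c_1c_2c_3c_4$ in the letters $a,b$, and use
\eqref{eq:rules} throughout.

\emph{Case $c_1=c_3$.} Here \eqref{eq:linear} is
$-c_4(1-c_1)u=(c_4-c_1c_2)t$, so $c_4v=c_4(1-c_1)u+c_4t=c_1c_2t$. Thus
$\chi(v)=\chi(t)$ and $c_4=c_2$. Now \eqref{eq:linear} is
$-c_2(1-c_1)u=c_2(1-c_1)t$, so $t=-u$ and $w=(1-c_2)u$. Then
$\chi(w)=-\chi(u)$ and $c_3\ne c_1$, a contradiction.

\emph{Case $c_1\ne c_3=c_4$.} Here \eqref{eq:linear} is
$-c_1(1-c_3)u=c_3(1-c_2)t$, so $\chi(t)=\chi(-1)\chi(u)$. If $\chi(-1)=1$, then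
$c_1=c_2$, and the pattern is $aabb$ or $bbaa$.
\begin{itemize}
\item $aabb$: from $b(1-a)t=-a(1-b)u$ and $w=u+at$ we get $b(1-a)w=Pu$.
\item $bbaa$: from $a(1-b)t=-b(1-a)u$ and $w=u+bt$ we get $a(1-b)w=P'u$.
\end{itemize}
By (C3), $\chi(w)=\chi(u)$ in both patterns, contrary to $c_1\ne c_3$. If
$\chi(-1)=-1$, then $c_1\ne c_2$, and the pattern is $abbb$ or $baaa$.
\begin{itemize}
\item $abbb$: from $bt=-au$ and $v=(1-a)u+t$ we get $bv=(b-a-ab)u$.
\item $baaa$: from $at=-bu$ and $v=(1-b)u+t$ we get $av=(a-b-ab)u$.
\end{itemize}
By (C3), $\chi(v)=\chi(u)$ in both patterns, contrary to $c_1\ne c_4$.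

\emph{Case $c_1=c_4\ne c_3$.} Here \eqref{eq:linear} is
$(c_1^2-2c_1+c_3)u=(c_1-c_2c_3)t$. The coefficient of $u$ is $a^2-2a+b$ or
$b^2-2b+a$, a nonzero square by (C2). If $c_2=c_1$, the right side is
$c_1(1-c_3)t$, so $\chi(u)=-\chi(t)$, contrary to $c_1=c_2$. Otherwise the
pattern is $baab$ or $abba$.
\begin{itemize}
\item $baab$: $(b^2-2b+a)u=(b-a^2)t$, so $\chi(u)=\chi(t)$ by (C2), contrary
to $c_1\ne c_2$.
\item $abba$: $(a^2-2a+b)u=(a-b^2)t$ and $w=u+bt$, so
$(a^2-2a+b)w=\bigl(a-b^2+b(a^2-2a+b)\bigr)t=a(1-2b+ab)t$. By (C2),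
$\chi(w)=-\chi(t)$, contrary to $c_2=c_3$. \qedhere
\end{itemize}
\end{proof}

\begin{remark}
The sign $\chi(1-a)=-1$ is what removes the triples with $x=z$ that spoil the
linear case: if $\chi(-1)=\chi(a)=\chi(1-a)=1$, then $(u,t)=(1,-1)$ makes both
sides of \eqref{eq:assoc} equal to $a-a^2$. The conditions of the lemma are
sufficient but not necessary: in Example~\ref{ex:13}, $P'=18+8=0$.
\end{remark}

\subsection{All large primes}

The conditions of Lemma~\ref{lem:criterion} prescribe the values of $\chi$ at
finitely many polynomials in $a$ and $b$. For fixed $b$ they can be met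
simultaneously by a positive proportion of all $a$, provided that the
polynomials have no common or repeated roots. The tool is \emph{Weil's bound}:
if $g\in\mathbb{F}_p[x]$ is nonconstant and squarefree, then
\[
\Bigl|\sum_{x\in\mathbb{F}_p}\chi(g(x))\Bigr|\le(\deg g-1)\sqrt p .
\]

\begin{proposition}\label{prop:primes}
There is $P_0\ge300$ such that for every prime $p>P_0$ there is a maximally
nonassociative quasigroup of order $p$.
\end{proposition}

\begin{proof}
We impose both alternatives of (C3) at once, so that the value of $\chi(-1)$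
plays no role. The conditions of Lemma~\ref{lem:criterion} then follow from
$\chi(b)=1$, $\chi(1-b)=-1$ and $\chi(F_i)=\varepsilon_i$ for $1\le i\le10$,
where the $F_i$ are the following polynomials in $a$ over $\mathbb{Z}[b]$
(here $F_7=P$ and $F_8=P'$):
\[
\begin{array}{c|l|r|l}
i&F_i&\varepsilon_i&\text{roots for } b=4\\ \hline
1&a&1&0\\
2&1-a&-1&1\\
3&a^2-2a+b&1&1\pm\sqrt{-3}\\
4&a+b^2-2b&1&-8\\
5&ba+1-2b&-1&7/4\\
6&b-a^2&1&\pm2\\
7&(b-1)a^2-ba+b&-1&(2\pm2\sqrt{-2})/3\\
8&(1-b+b^2)a-b^2&-1&16/13\\
9&b-(1+b)a&1&4/5\\
10&(1-b)a-b&1&-4/3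
\end{array}
\]

\emph{Choice of $b$.} Let $H=F_1\cdots F_{10}$, of degree $13$ in $a$, with
leading coefficient $\Lambda\in\mathbb{Z}[b]$ and discriminant
$\Delta\in\mathbb{Z}[b]$. Recall that the discriminant is an integer
polynomial in the coefficients of $H$, and that for a value $b_0$ in a field
with $\Lambda(b_0)\ne0$ it vanishes if and only if $H(\cdot,b_0)$ has a
repeated root in the algebraic closure. For $b=4$ the table lists $13$
distinct complex roots, so $\Lambda(4)\Delta(4)$ is a nonzero integer. For $p$
not dividing it, $\Lambda\Delta$ is a nonzero polynomial over $\mathbb{F}_p$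
and has at most $\deg(\Lambda\Delta)$ roots. On the other hand, the number of
$b\in\mathbb{F}_p$ with $\chi(b)=1$, $\chi(1-b)=-1$ is
\[
\frac14\sum_{b\ne0,1}(1+\chi(b))(1-\chi(1-b))=\frac{p-2+\chi(-1)}4 .
\]
Indeed, $\sum_{b\ne0,1}\chi(b)=\sum_{b\ne0,1}\chi(1-b)=-1$, and
$\chi(b(1-b))=\chi(b^{-1}-1)$, where $b^{-1}-1$ runs over all elements other
than $0,-1$, so that $\sum_{b\ne0,1}\chi(b(1-b))=-\chi(-1)$. So for large $p$
there is $b_0$ with $\chi(b_0)=1$, $\chi(1-b_0)=-1$ and
$\Lambda(b_0)\Delta(b_0)\ne0$. Put $G_i=F_i(\cdot,b_0)\in\mathbb{F}_p[a]$. Each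
$G_i$ is nonconstant, and $G_1\cdots G_{10}$ is squarefree of degree $13$.

\emph{Choice of $a$.} Let $N$ be the number of $a\in\mathbb{F}_p$ with
$\chi(G_i(a))=\varepsilon_i$ for all $i$, and let
$\Sigma=\sum_a\prod_{i=1}^{10}\bigl(1+\varepsilon_i\chi(G_i(a))\bigr)$. An
element $a$ counted by $N$ contributes $2^{10}$ to $\Sigma$; each of the at
most $13$ roots of $G_1\cdots G_{10}$ contributes at most $2^9$; every other
$a$ contributes $0$. Expanding the product gives $p$ plus fewer than $2^{10}$
sums $\pm\sum_a\chi\bigl(\prod_{i\in S}G_i(a)\bigr)$, with $S\ne\emptyset$, each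
over a nonconstant squarefree polynomial of degree at most $13$. By Weil's
bound,
\[
2^{10}N\ \ge\ \Sigma-13\cdot2^9\ \ge\ p-2^{10}\cdot12\sqrt p-13\cdot2^9,
\]
which is positive for large $p$. For any such $a$, Lemma~\ref{lem:criterion}
applies to $Q_{a,b_0}(p)$.
\end{proof}

\section{Adjoining points}\label{sec:extension}

\subsection{Prolongation, and an obstacle}\label{sub:prolong}

A \emph{transversal} of a finite quasigroup $Q$ is a permutation $\theta$ of $Q$
such that $\pi(x)=x\,\theta(x)$ is also a permutation: the cells
$(x,\theta(x))$ of the multiplication table meet every row, column and symbol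
once. Disjoint transversals make room for new elements.

\begin{lemma}\label{lem:prolong}
Let $Q$ and $J$ be finite quasigroups. For $m\in J$ let $\theta_m$ be a
transversal of $Q$, with $\pi_m(x)=x\,\theta_m(x)$, and suppose that
$\theta_m(x)\ne\theta_{m'}(x)$ for all $x$ and all $m\ne m'$. On
$Q\cup\{\infty_m:m\in J\}$ define $x\circ y=\infty_m$ if $y=\theta_m(x)$ and
$x\circ y=xy$ for all other $x,y\in Q$, and
\[
x\circ\infty_m=\pi_m(x),\qquad
\infty_m\circ y=\pi_m(\theta_m^{-1}(y)),\qquad
\infty_m\circ\infty_{m'}=\infty_{mm'} .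
\]
This is a quasigroup, and $\{\infty_m:m\in J\}$ is a subquasigroup isomorphic
to $J$.
\end{lemma}

\begin{proof}
In row $x\in Q$ the $|J|$ distinct cells $(x,\theta_m(x))$ receive the symbols
$\infty_m$, and their old entries $\pi_m(x)$ move to the columns $\infty_m$; so
the row contains every symbol once. In column $y\in Q$ the cells
$(\theta_m^{-1}(y),y)$ are distinct by hypothesis; they receive the symbols
$\infty_m$, and their old entries $\pi_m(\theta_m^{-1}(y))$ move to the rows
$\infty_m$. Row $\infty_m$ consists of the permutation $\pi_m\theta_m^{-1}$ of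
$Q$ and a row of $J$, and column $\infty_m$ of the permutation $\pi_m$ and a
column of $J$.
\end{proof}

For a quasigroup $x*y=x+f(y-x)$ on $\mathbb{F}_p$ with $f(1)=a$, the obvious
transversal is $\theta(x)=x+1$, with $\pi(x)=x+a$. Adjoining one point gives
$x\circ\infty=x+a$ and $\infty\circ y=y+a-1$. For $p=3$ and $f(t)=2t$, with the
transversal in bold:
\[
\begin{array}{c|ccc}
*&0&1&2\\ \hline
0&0&\mathbf{2}&1\\
1&2&1&\mathbf{0}\\
2&\mathbf{1}&0&2
\end{array}
\qquad\longrightarrow\qquad
\begin{array}{c|cccc}
\circ&0&1&2&\infty\\ \hline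
0&0&\infty&1&\mathbf{2}\\
1&2&1&\infty&\mathbf{0}\\
2&\infty&0&2&\mathbf{1}\\
\infty&\mathbf{1}&\mathbf{2}&\mathbf{0}&\infty
\end{array}
\]
Whatever $f$ is, this cannot give a maximally nonassociative quasigroup. Left
and right multiplication by $\infty$ are translations, translations commute,
and so $(\infty\circ y)\circ\infty=y+2a-1=\infty\circ(y\circ\infty)$ for every
$y$. The symmetry that made Section~\ref{sec:primes} work is here an obstacle.

The remedy is to prolong a product of two quadratic quasigroups, on
$\mathbb{F}_q\times\mathbb{F}_\ell$, along transversals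
$(x,i)\mapsto(x+\tau_i,\,i+1)$ whose first coordinate depends on the
\emph{level} $i$. Left and right multiplication by a new point then change the
level and translate the first coordinate by an amount depending on the level,
and such maps need not commute. The translations of $\mathbb{F}_q$ remain
automorphisms, and there is room for a number of disjoint transversals
proportional to $q$.

The other triples also need control, and the one-point prolongation already
shows which equations must be excluded. Take $a=9$, the value used below, so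
that $x\circ\infty=x+9$ and $\infty\circ y=y+8$.
\begin{itemize}
\item For $(x,\,x+1,\,x+1+r)$ the product of the first two entries is $\infty$;
we compare $x+r+9$ with $x+f(1+f(r))$.
\item For $(x,\,x+r,\,x+r+1)$ the product of the last two entries is $\infty$;
we compare $x+f(r)+f(1+r-f(r))$ with $x+9$.
\item For $(x,\,x+u,\,x+u+t)$ both outer products are $\infty$ when
$u+t-f(u)=1$ and $u+f(t)=1$.
\item For $(x,\,\infty,\,x+9+r)$ we compare $x+9+f(r)$ with $x+f(r+17)$.
\end{itemize}
These are the equations (B1)--(B4) of Lemma~\ref{lem:family}.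

\subsection{A family of primes}

We fix the slopes $(a,b)=(9,4)$. Both are squares modulo every prime, and all
remaining conditions concern the values of $\chi$ at fixed integers, so they
are congruence conditions on $p$. Let $\mathcal{P}$ be the set of primes
$p>300$ such that $p\equiv5\pmod8$ and
\[
\chi(r)=1\ \ (r=5,17,67),\qquad \chi(r)=-1\ \ (r=3,7,11,23,29,101,211).
\]
For $p\equiv5\pmod 8$ we have $\chi(-1)=1$ and $\chi(2)=-1$, and quadratic
reciprocity gives $\chi(r)=\bigl(\frac pr\bigr)$ for every odd prime $r\ne p$,
because $p\equiv1\pmod4$. Put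
$M=8\cdot3\cdot5\cdot7\cdot11\cdot17\cdot23\cdot29\cdot67\cdot101\cdot211$.
Then membership of a prime $p>300$ in $\mathcal{P}$ depends only on the class
of $p$ modulo $M$, and by the Chinese remainder theorem there are admissible
classes coprime to $M$.

For $p\in\mathcal{P}$ let $f_p(t)=4t$ if $\chi(t)=-1$ and $f_p(t)=9t$
otherwise, and let $K_p=Q_{9,4}(p)$; it is defined because
$\chi(1-9)=\chi(-8)=-1=\chi(-3)=\chi(1-4)$.

\begin{lemma}\label{lem:family}
Let $p\in\mathcal{P}$ and $f=f_p$. Then $K_p$ is maximally nonassociative, and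
in $\mathbb{F}_p$:
\begin{enumerate}
\item[(B1)] $r+9=f(1+f(r))$ implies $r=0$;
\item[(B2)] $f(r)+f(1+r-f(r))=9$ implies $r=0$;
\item[(B3)] no $u,t$ satisfy both $u+f(t)=1$ and $u+t-f(u)=1$;
\item[(B4)] $9+f(r)=f(r+17)$ has no solution.
\end{enumerate}
\end{lemma}

\begin{proof}
All nonzero integers below have prime factors less than $300$ only, so they
are invertible modulo $p$. We have just checked (C1). For (C2),
$a^2-2a+b=67$, $b^2-2b+a=17$ and $b-a^2=-77$ are squares, since
$\chi(7)\chi(11)=1$, and $1-2b+ab=29$ is not. For (C3), $P=-32+243=211$ and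
$P'=-27+128=101$ are nonsquares. So Lemma~\ref{lem:criterion} applies.

As before, $f(z)=c(z)z$, where $c(z)=4$ if $z$ is a nonsquare and $c(z)=9$
otherwise, in particular for $z=0$.

(B1) Let $r\ne0$ be a solution, $c=c(r)$ and $w=1+cr$. If $c(w)=9$, then
$r+9=9+9cr$, so $(9c-1)r=0$ with $9c-1\in\{80,35\}$, which is impossible. If
$c(w)=4$, then $(4c-1)r=5$. For $c=9$ this gives $r=1/7$, a nonsquare, contrary
to $c(r)=9$. For $c=4$ it gives $r=1/3$ and $w=7/3$, a square, contrary to
$c(w)=4$.

(B2) Let $r\ne0$ be a solution, $c=c(r)$ and $v=1+(1-c)r$. If $c(v)=9$, then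
$cr+9+9(1-c)r=9$, so $(9-8c)r=0$ with $9-8c\in\{-63,-23\}$, which is
impossible. If $c(v)=4$, then $(4-3c)r=5$. For $c=9$ this gives $r=-5/23$, a
nonsquare, contrary to $c(r)=9$. For $c=4$ it gives $r=-5/8$ and
$v=1-3r=23/8$, a square, contrary to $c(v)=4$.

(B3) Subtracting the equations gives $c(u)u=(1-c(t))t$. If one of $u,t$ is
zero, so is the other, and $u+f(t)=0\ne1$. So $u,t\ne0$. If $c(u)=c(t)$, then
$\chi(u)=\chi(t)$; but the relation is $9u=-8t$ or $4u=-3t$, and forces
$\chi(u)=-\chi(t)$. If $c(u)=9$ and $c(t)=4$, then $t=-3u$ and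
$1=u+4t=-11u$, so $u=-1/11$ is a nonsquare, contrary to $c(u)=9$. If $c(u)=4$
and $c(t)=9$, then $u=-2t$ and $1=u+9t=7t$, so $t=1/7$ is a nonsquare,
contrary to $c(t)=9$.

(B4) Let $(c,c')=(c(r),c(r+17))$; the equation is $9+cr=c'(r+17)$. For $(9,9)$
it says $144=0$, and for $(4,4)$ it says $59=0$. For $(9,4)$ it gives $5r=59$
and $r+17=144/5$, a square, contrary to $c'=4$. For $(4,9)$ it gives
$r=-144/5$, a square, contrary to $c=4$.
\end{proof}

\subsection{The extension theorem}

\begin{theorem}\label{thm:extension}
Let $\ell,q\in\mathcal{P}$ and let $J$ be a maximally nonassociative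
quasigroup of order $s$, where $1\le s\le\frac{q-1}{6\ell}$. Then there is a
maximally nonassociative quasigroup of order $\ell q+s$ that contains $J$ as a
subquasigroup.
\end{theorem}

\begin{proof}
Write $f=f_\ell$ and $g=f_q$. Let $C$ be the set of nonzero squares of
$\mathbb{F}_q$ and $N=|C|=(q-1)/2$.

\medskip\noindent\textbf{The transversals.}
We choose vectors $\tau^m=(\tau^m_i)_{i\in\mathbb{F}_\ell}\in C^\ell$, one for
each $m\in J$, such that
\begin{enumerate}
\item[(i)] $\tau^m_i\ne\tau^{m'}_i$ for all $i$ and all $m\ne m'$;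
\item[(ii)] $8(\tau^m_{j-1}-\tau^m_{j+8})\ne9(\tau^{m'}_j-\tau^{m'}_{j+8})$
for all $j$ and all $m,m'\in J$, including $m=m'$.
\end{enumerate}
Condition (i) makes the transversals disjoint. Condition (ii) will say that
left multiplication by $\infty_m$ and right multiplication by $\infty_{m'}$
commute at no finite point; it fails for constant vectors, which is the
obstacle met in Section~\ref{sub:prolong}.

Choose the vectors one at a time. The indices $j-1$, $j$, $j+8$ are distinct in
$\mathbb{F}_\ell$. Each earlier vector forbids for the new vector $\tau$ at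
most $3\ell$ equations: $\ell$ of the form $\tau_i=\text{const}$ from (i), and
$\ell$ of each of the forms $8(\tau_{j-1}-\tau_{j+8})=\text{const}$ and
$9(\tau_j-\tau_{j+8})=\text{const}$ from (ii). The case $m=m'$ of (ii) forbids
the $\ell$ equations $8\tau_{j-1}-9\tau_j+\tau_{j+8}=0$. Each equation
determines one coordinate from the others, so it has at most $N^{\ell-1}$
solutions in $C^\ell$. The number of forbidden vectors is at most
$(3(s-1)+1)\,\ell N^{\ell-1}<3s\ell N^{\ell-1}\le N^\ell$, by the bound on $s$,
which is used only here. So a choice is always possible.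

\medskip\noindent\textbf{The quasigroup.}
In $K_q\times K_\ell$ let $\theta_m(x,i)=(x+\tau^m_i,\,i+1)$. Since $g(\tau)=9\tau$
for $\tau\in C$ and $f(1)=9$, we get $\pi_m(x,i)=(x+9\tau^m_i,\,i+9)$. Both
maps are permutations, so by (i) Lemma~\ref{lem:prolong} gives a quasigroup
$W$ of order $\ell q+s$ containing $J$. With
$\theta_m^{-1}(y,j)=(y-\tau^m_{j-1},\,j-1)$, its multiplication is
\begin{align*}
(x,i)(y,j)&=\begin{cases}\infty_m&\text{if } j-i=1 \text{ and } y-x=\tau^m_i,\\
(x+g(y-x),\ i+f(j-i))&\text{otherwise,}\end{cases}\\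
(x,i)\,\infty_m&=(x+9\tau^m_i,\ i+9),\\
\infty_m\,(y,j)&=(y+8\tau^m_{j-1},\ j+8),\\
\infty_m\,\infty_{m'}&=\infty_{mm'}.
\end{align*}
It is idempotent, because $K_q\times K_\ell$ and $J$ are and no diagonal cell
was changed. It remains to show that every associative triple has three equal
entries.

Call $(x,i)$ \emph{finite of level $i$} and the points $\infty_m$
\emph{infinite}. The \emph{gap} of a product of finite elements of levels $i$
and $j$, in this order, is $j-i$. Such a product is infinite only if the gap
is $1$, and if finite it has level $i+f(j-i)$. A product of a finite and an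
infinite element is finite; multiplying by an infinite element raises the
level by $9$ on the right and by $8$ on the left. Below, $X=(x,i)$, $Y=(y,j)$,
$Z=(z,k)$ are finite, $u=j-i$, $t=k-j$, $\xi=y-x$, $\zeta=z-y$. In each case
we assume that the triple is associative.

\medskip\noindent\textbf{Three finite entries $(X,Y,Z)$.}

\emph{(a) $XY$, $YZ$, $(XY)Z$, $X(YZ)$ are all finite.} These products are
computed in $K_q\times K_\ell$, which is maximally nonassociative. So $X=Y=Z$.

\emph{(b) $XY=\infty_m$.} Then $u=1$, $\xi=\tau$ with $\tau=\tau^m_i$, and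
$(XY)Z=(z+8\tau^m_{k-1},\,k+8)$ has level $i+9+t$. If $YZ$ is infinite, then
$t=1$ and $X(YZ)$ has level $i+9\ne i+10$. So $YZ=(y+g(\zeta),\,j+f(t))$ is
finite, and $X(YZ)$, being equal to $(XY)Z$, is finite of level
$i+f(1+f(t))$. Thus $t+9=f(1+f(t))$, and $t=0$ by (B1). Now $k-1=i$, and the
first coordinates give $z+8\tau=x+g(\tau+g(\zeta))$, where $z=x+\tau+\zeta$;
that is, $\zeta+9\tau=g(\tau+g(\zeta))$. Since $\tau$ is a square,
\eqref{eq:homog} lets us divide by $\tau$: with $r=\zeta/\tau$ we get
$r+9=g(1+g(r))$, so $\zeta=0$ by (B1) in $\mathbb{F}_q$. Then $Y=Z$ and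
$X(YZ)=XY$ is infinite, a contradiction.

\emph{(c) $XY$ is finite and $YZ=\infty_m$.} Then $t=1$, $\zeta=\tau^m_j$, and
$X(YZ)=(x+9\tau^m_i,\,i+9)$. So $(XY)Z$ is finite, where
$XY=(x+g(\xi),\,i+f(u))$, and the levels give $f(u)+f(1+u-f(u))=9$. By (B2),
$u=0$, so $i=j$ and $\zeta=\tau$ with $\tau=\tau^m_i$. The first coordinates
give $g(\xi)+g(\tau+\xi-g(\xi))=9\tau$. Dividing by the square $\tau$ and using
(B2) in $\mathbb{F}_q$ we get $\xi=0$. Then $X=Y$ and $(XY)Z=YZ$ is infinite, a
contradiction.

\emph{(d) $XY$, $YZ$ are finite and $(XY)Z=X(YZ)$ is infinite.} Both outer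
products have gap $1$, so $u+t-f(u)=1$ and $u+f(t)=1$, contrary to (B3).

\medskip\noindent\textbf{One infinite entry.}

\emph{$(X,Y,\infty_m)$.} The element $Y\infty_m$ has level $j+9$, so the outer
product $X(Y\infty_m)$ has gap $u+9$. If $XY$ is infinite, then $u=1$ and
$(XY)\infty_m$ is infinite, while $X(Y\infty_m)$ has gap $10\ne1$ and is
finite. If $XY$ is finite, then $(XY)\infty_m$ is finite of level $i+f(u)+9$,
so $f(u)+9=f(u+9)$. This says that $f-\mathrm{id}$ takes the same value at $u$
and $u+9$, which is impossible for a bijection.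

\emph{$(X,\infty_m,Z)$.} Put $r=k-i-9$. The elements $X\infty_m$ and
$\infty_mZ$ have levels $i+9$ and $k+8$, so the outer products $(X\infty_m)Z$
and $X(\infty_mZ)$ have gaps $r$ and $r+17$. If both are infinite, then
$r=1=r+17$, which is false. If both are finite, the levels give
$9+f(r)=f(r+17)$, contrary to (B4).

\emph{$(\infty_m,Y,Z)$.} The element $\infty_mY$ has level $j+8$, so the outer
product $(\infty_mY)Z$ has gap $t-8$. If $YZ$ is infinite, then $t=1$ and
$\infty_m(YZ)$ is infinite, while $(\infty_mY)Z$ has gap $-7\ne1$ and is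
finite. If $YZ$ is finite, then $\infty_m(YZ)$ is finite of level $j+f(t)+8$,
so $f(t-8)=f(t)$, which is impossible for a bijection.

\medskip\noindent\textbf{Two infinite entries.}
For $(X,\infty_m,\infty_{m'})$ the two products have levels $i+18\ne i+9$. For
$(\infty_m,\infty_{m'},Z)$ they have levels $k+8\ne k+16$. For
$(\infty_m,Y,\infty_{m'})$ the levels agree, but
\begin{align*}
(\infty_mY)\infty_{m'}&=(y+8\tau^m_{j-1}+9\tau^{m'}_{j+8},\ j+17),\\
\infty_m(Y\infty_{m'})&=(y+9\tau^{m'}_j+8\tau^m_{j+8},\ j+17),
\end{align*}
and the first coordinates differ by (ii).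

\medskip\noindent\textbf{Three infinite entries.}
These are equal, because $J$ is maximally nonassociative.
\end{proof}

\section{All large orders}\label{sec:all}

Proposition~\ref{prop:primes} and direct products give every order without
prime factors up to $P_0$. To reach a given $n$ we write $n=\ell q+s$ with
$\ell$ fixed. Since Theorem~\ref{thm:extension} allows $s$ to be a fixed
proportion of $n$, the prime $q$ may be taken anywhere in an interval of
length proportional to $n$, and in a prescribed residue class. One step is not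
always enough: if $n$ is odd, then $s=n-\ell q$ is even. So we iterate, and
keep track of the residue class of the order.

We use the prime number theorem in arithmetic progressions: if $c$ is coprime
to $L$, the number of primes up to $x$ congruent to $c$ modulo $L$ is
asymptotic to $x/(\phi(L)\log x)$, where $\phi$ is Euler's function. In
particular $\mathcal{P}$ is infinite, and for fixed $0<\alpha<\beta$ the
interval $(\alpha x,\beta x]$ contains a prime congruent to $c$ modulo $L$ for
all large $x$, since the number of such primes is asymptotic to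
$(\beta-\alpha)x/(\phi(L)\log x)$.

Fix a maximally nonassociative quasigroup $I$, and let $\mathcal{S}_I$ be the
set of orders of maximally nonassociative quasigroups that contain a
subquasigroup isomorphic to $I$. Call a residue class modulo $L$ \emph{good} if
all its sufficiently large members lie in $\mathcal{S}_I$.

\begin{lemma}\label{lem:step}
Let $\ell\in\mathcal{P}$ and let $L$ be a positive multiple of $M$ coprime to
$\ell$. If the class of $c$ modulo $L$ is good, then so is the class of
$c+\ell^2$.
\end{lemma}

\begin{proof}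
Put $\delta=1/(24\ell^2)$ and let $n\equiv c+\ell^2\pmod L$ be large. There is
a prime $q\equiv\ell\pmod L$ with
\[
(1-2\delta)\,\frac n\ell<q\le(1-\delta)\,\frac n\ell .
\]
For large $n$ we have $q>300$, and $q\equiv\ell\pmod M$, so $q\in\mathcal{P}$.
Let $s=n-\ell q$. Then $s\equiv c\pmod L$ and $\delta n\le s<2\delta n$. The
lower bound shows that $s\in\mathcal{S}_I$ for large $n$. For $n\ge4\ell$ we
have $q-1>\frac{3n}{4\ell}-\frac n{4\ell}=\frac n{2\ell}$, so
$\frac{q-1}{6\ell}>\frac n{12\ell^2}=2\delta n>s$. Let $J$ be a maximally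
nonassociative quasigroup of order $s$ containing a copy of $I$.
Theorem~\ref{thm:extension} embeds $J$ in one of order $\ell q+s=n$, so
$n\in\mathcal{S}_I$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:embed}]
Let $s_0=|I|$, let $P_0\ge300$ be as in Proposition~\ref{prop:primes}, let
$L_0$ be $8$ times the product of all odd primes up to $P_0$, and put
$L=s_0L_0$. Then $M$ divides $L_0$, hence $L$. Fix $\ell\in\mathcal{P}$ with
$\ell>\max(P_0,s_0)$; it is coprime to $L$.

The class of $s_0$ modulo $L$ is good. Indeed, a positive integer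
$n\equiv s_0\pmod{s_0L_0}$ has the form $n=s_0m$ with $m\equiv1\pmod{L_0}$, so
every prime factor of $m$ exceeds $P_0$. By Proposition~\ref{prop:primes} and
direct products there is a maximally nonassociative quasigroup $J$ of order
$m$ (a single point if $m=1$), and $I\times J$ is maximally nonassociative of
order $n$ and contains a copy of $I$.

By Lemma~\ref{lem:step} the classes of $s_0+k\ell^2$ are good for all $k\ge0$.
Since $\ell^2$ is a unit modulo $L$, these are all the classes modulo $L$.
There are finitely many of them, so every sufficiently large $n$ lies in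
$\mathcal{S}_I$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Theorem~\ref{thm:embed} to the quasigroup $I$ of order $1$. For all large
$n$ there is a maximally nonassociative quasigroup of order $n$, so
$\mathbf{a}(n)\le n$, and $\mathbf{a}(n)\ge n$ by Theorem~\ref{thm:lower}.
\end{proof}

\begin{thebibliography}{1}

\bibitem{thesis}
\emph{Master Thesis},
\texttt{https://dspace.cuni.cz:443/\allowbreak bitstream/\allowbreak handle/\allowbreak 20.500.11956/\allowbreak 104415/\allowbreak 120308322.pdf?\allowbreak sequence=1\&isAllowed=y}.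

\end{thebibliography}
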